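\title{Uniform bounds for postulation numbers, relation types and regularity of parameter ideals}

\begin{abstract}
Let $(A,\mathfrak m)$ be a Noetherian local ring of dimension $d\ge 2$. We prove that if the postulation numbers of the parameter ideals of $A$ are bounded above, then so are their relation types and the Castelnuovo--Mumford regularities of their associated graded rings. All three kinds of bound exist exactly when $\dim\widehat A/\operatorname{ann}H^j_{\mathfrak m}(A)\le 1$ for all $j<d$. The proof isolates the failure of the Cohen--Macaulay property in one complex that does not depend on the parameter ideal. If the homology of this complex has dimension at least two, explicit parameter ideals built from monomials in two variables have unbounded postulation numbers. If it has dimension at most one, a uniform bound for syzygies over a one-dimensional base bounds the regularity of all Rees algebras.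
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(A,\mathfrak m,k)$ be a Noetherian local ring of dimension $d\ge2$. A \emph{parameter ideal} is an ideal $\mathfrak q=(x_1,\dots,x_d)$ generated by a system of parameters. Its powers are recorded by the Rees algebra and the associated graded ring
\[
\mathcal R(\mathfrak q)=\bigoplus_{n\ge0}\mathfrak q^n,\qquad G_{\mathfrak q}(A)=\bigoplus_{n\ge0}\mathfrak q^n/\mathfrak q^{n+1}.
\]
Both are quotients of the graded polynomial ring $A[Y]=A[Y_1,\dots,Y_d]$, where $Y_i$ maps to $x_i$ placed in degree $1$. Three numbers measure how long one has to wait until the powers of $\mathfrak q$ behave regularly.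

\begin{itemize}
\item The Hilbert function $n\mapsto\ell_A(\mathfrak q^n/\mathfrak q^{n+1})$, extended by $0$ to $n<0$, agrees for $n\gg0$ with a unique polynomial $p_{\mathfrak q}\in\mathbb Q[X]$, of degree $d-1$. The \emph{postulation number} $n(\mathfrak q)$ is the supremum of all $n\in\mathbb Z$ at which the function and $p_{\mathfrak q}$ differ, with $\sup\emptyset=-\infty$.
\item Let $J_{\mathfrak q}=\ker(A[Y]\to\mathcal R(\mathfrak q))$, the homogeneous ideal of polynomial relations among $x_1,\dots,x_d$. The \emph{relation type} $\operatorname{reltype}(\mathfrak q)$ is the least $b\ge1$ such that $J_{\mathfrak q}$ is generated by homogeneous elements of degree at most $b$. It does not depend on the chosen generators of $\mathfrak q$.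
\item For a graded $A[Y]$-module $M$ let $H^i_Y(M)$ be the local cohomology with support in $(Y_1,\dots,Y_d)$, and put $a^i(M)=\sup\{n: H^i_Y(M)_n\ne0\}$. The \emph{Castelnuovo--Mumford regularity} is $\operatorname{reg}M=\sup_i\,(a^i(M)+i)$. For $M=G_{\mathfrak q}(A)$ the support ideal is the irrelevant ideal $G_+$.
\end{itemize}

If $A$ is Cohen--Macaulay, then $x_1,\dots,x_d$ is a regular sequence, $J_{\mathfrak q}$ is generated by the forms $x_iY_j-x_jY_i$, and $G_{\mathfrak q}(A)\cong(A/\mathfrak q)[Y]$. So $\operatorname{reltype}(\mathfrak q)=1$, $\operatorname{reg}G_{\mathfrak q}(A)=0$, and the Hilbert function is $\ell(A/\mathfrak q)\binom{n+d-1}{d-1}$, which gives $n(\mathfrak q)=-d$. In other rings the three numbers depend on $\mathfrak q$, and one asks whether they stay bounded as $\mathfrak q$ varies. It is known that, for $d\ge2$, the relation types are uniformly bounded if and only if the regularities of the rings $G_{\mathfrak q}(A)$ are. A bound for the regularity also bounds the postulation number: the Grothendieck--Serre formula says that, for $G=G_{\mathfrak q}(A)$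 and all $n\in\mathbb Z$,
\begin{equation}\label{eq:GS}
\ell(G_n)-p_{\mathfrak q}(n)=\sum_i(-1)^i\ell\bigl(H^i_Y(G)_n\bigr),
\end{equation}
and the right side vanishes for $n>\operatorname{reg}G$. The converse is the question posed in \cite{CMR}:

\begin{quote}
\emph{Suppose there is an integer $N_0$ with $n(\mathfrak q)\le N_0$ for every parameter ideal $\mathfrak q$ of $A$. Must there be an integer $M_0$ with $\operatorname{reltype}(\mathfrak q)\le M_0$ for every parameter ideal $\mathfrak q$ of $A$?}
\end{quote}

Formula \eqref{eq:GS} suggests caution. The postulation number sees only an alternating sum, and terms can cancel. For instance, over $k[Y_1]$ the module $k[Y_1](-a)\oplus k[Y_1]/(Y_1^a)$ has the Hilbert function of $k[Y_1]$ but regularity $a$. One might therefore expect a ring in which such cancellations hide unbounded regularity. But the hypothesis concerns \emph{all} parameter ideals, and this freedom is enough to find ideals for which nothing cancels. The answer is yes, and all the bounds are governed by one invariant. Put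
\[
c(A)=\max_{j<d}\ \dim\bigl(\widehat A/\operatorname{ann}_{\widehat A}H^j_{\mathfrak m}(A)\bigr),
\]
where the zero ring has dimension $-\infty$. Thus $c(A)=-\infty$ means that $A$ is Cohen--Macaulay.

\begin{theorem}\label{thm:main}
Let $(A,\mathfrak m)$ be a Noetherian local ring of dimension $d\ge2$. The following are equivalent.
\begin{enumerate}
\item[(i)] $\operatorname{reltype}(\mathfrak q)$ is uniformly bounded over all parameter ideals $\mathfrak q$ of $A$.
\item[(ii)] $\operatorname{reg}G_{\mathfrak q}(A)$ is uniformly bounded over all parameter ideals $\mathfrak q$ of $A$.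
\item[(iii)] $n(\mathfrak q)$ is uniformly bounded above over all parameter ideals $\mathfrak q$ of $A$.
\item[(iv)] $c(A)\le1$.
\end{enumerate}
\end{theorem}

After a reduction to complete rings (Section~\ref{sec:prelim}), the implication (iii)$\Rightarrow$(iv) is Proposition~\ref{prop:unbounded}, and (iv)$\Rightarrow$(i),\,(ii) is Proposition~\ref{prop:bounded}. These two answer the question. The implication (ii)$\Rightarrow$(iii) was derived from \eqref{eq:GS} above, and (i)$\Rightarrow$(ii) is the known result just quoted, which we use without proof and only at this point.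

\begin{corollary}\label{cor:cases}
The bounds in Theorem~\ref{thm:main} exist if $d=2$, and they exist if $A$ is generalized Cohen--Macaulay, that is, if $H^j_{\mathfrak m}(A)$ has finite length for all $j<d$.
\end{corollary}

\begin{proof}
One always has $\dim\widehat A/\operatorname{ann}H^j_{\mathfrak m}(A)\le j$ (see Section~\ref{ssec:defect}), so $c(A)\le d-1=1$ if $d=2$. A module of finite length is killed by a power of $\mathfrak m$, so $c(A)\le0$ in the second case.
\end{proof}

Section~\ref{sec:example} shows on one ring why the value $c(A)=2$ is the threshold. Section~\ref{sec:universal} introduces the tools common to both implications: resolutions of the powers of $(T_1,\dots,T_d)\subseteq\mathbb Z[T_1,\dots,T_d]$, which treat all parameter ideals at once, and a complex $\mathcal D$ that carries the modules $H^j_{\mathfrak m}(A)$, $j<d$. Sections~\ref{sec:test} and~\ref{sec:omega} treat the case $c(A)\ge2$, and Sections~\ref{sec:syz} and~\ref{sec:rees} the case $c(A)\le1$.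

\section{The smallest case}\label{sec:example}

Since $c(A)\le d-1$, the condition $c(A)\ge2$ first occurs for $d=3$. Let $k$ be a field, $S=k[[u,v,z]]$, $D=S/(z)=k[[u,v]]$ and
\[
A=k[[u,v,z,w]]/(zw,w^2)=S\oplus wD .
\]
The ideal $wD\cong D$ has square zero and $A/wD=S$. Since $S$ and $D$ are regular of dimensions $3$ and $2$, the only nonzero $H^j_{\mathfrak m}(A)$ with $j<3$ is $H^2_{\mathfrak m}(D)$. Its Matlis dual is $D$, so its annihilator is $(z,w)$ and $c(A)=2$.

If $\mathfrak q=\mathfrak q_0A$ for a parameter ideal $\mathfrak q_0$ of $S$, then $\mathfrak q^n=\mathfrak q_0^n\oplus wI^n$ with $I=\mathfrak q_0D$, and therefore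
\[
\ell(A/\mathfrak q^n)=\ell(S/\mathfrak q_0)\tbinom{n+2}{3}+\ell(D/I^n).
\]
The point is that $I$ has three generators in a ring of dimension two: it need not be a parameter ideal of $D$, and its powers can take long to settle.

\begin{example}\label{ex:basic}
Let $N\ge2$ and $\mathfrak q=(u^{N+1},\,uv^N+z,\,v^{N+1})A$. Then $n(\mathfrak q)=N-2$ and $\operatorname{reltype}(\mathfrak q)\ge N+1$.

Here $I=(u^{N+1},uv^N,v^{N+1})$. The ideal $I^n$ is generated by monomials $u^iv^{\delta-i}$ of degree $\delta=n(N+1)$, where $i=a(N+1)+b$ with $a,b\ge 0$ and $a+b\le n$. So $i$ runs through the integers in the intervals $[a(N+1),\,a(N+1)+n-a]$, $0\le a\le n$. All $\binom{\delta+1}{2}$ monomials of degree less than $\delta$ lie outside $I^n$. If $i<i+g$ are consecutive exponents that occur, then for $i\le p<i+g$ the monomial $u^pv^q$ lies outside $I^n$ exactly when $q<\delta-i$, and $p-i$ of these monomials have degree at least $\delta$; a step of size $g$ thus contributes $\binom g2$. The step from the $a$-th interval to the next has size $N+1-j$ with $j=n-a$, when this number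 is positive, and all other steps have size $1$. Hence
\begin{equation}\label{eq:example}
\ell(D/I^n)=\binom{n(N+1)+1}{2}+\sum_{j=1}^{\min(n,N)}\binom{N+1-j}{2}.
\end{equation}
Passing from $n$ to $n+1$ adds $\binom{N-n}2$ to the sum if $n<N$ and nothing otherwise. This is $1$ for $n=N-2$ and $0$ for $n\ge N-1$, so $n(\mathfrak q)=N-2$.

For the relation type let $J_D=\ker(D[Y]\to\mathcal R(I))$. Then $J_{\mathfrak q}=J_{\mathfrak q_0}\oplus wJ_D$, and $J_{\mathfrak q_0}$ is generated in degree $1$ and maps into $J_D$. If $J_{\mathfrak q}$ were generated in degrees $\le N$, so would be $J_D$. For $n\le N$ the exponent $a(N+1)+b$ determines $(a,b)$, so the products of $n$ generators of $I$ are distinct monomials of the same degree. They generate $I^n$ minimally, and all forms in $(J_D)_n$ have coefficients in $(u,v)$. But $Y_1Y_3^N-Y_2^{N+1}\in J_D$ has unit coefficients.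
\end{example}

If $D$ is replaced by $S/(v,z)=k[[u]]$, the same construction gives a ring with $c=1$. Now $I=\mathfrak q_0D$ is principal and $\ell(D/I^n)=n\,\ell(D/I)$: in dimension one there is no room for the phenomenon above.

In general three things are different. The defect is not a direct summand $D$ but a complex $\mathcal D$ with several homology modules. These modules are not regular rings, and they have parts of smaller dimension. And $\ell(A/\mathfrak q^n)$ is an alternating sum of contributions of $\mathcal D$. We shall handle the second difficulty by replacing $u,v$ with $u^s,v^s$ and letting $s\to\infty$, and the third by choosing the number of monomials so that only one term of the sum survives.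

\section{Preliminaries}\label{sec:prelim}

\subsection{Reduction to complete rings}
The passage from $\mathfrak q$ to $\mathfrak q\widehat A$ does not change $G_{\mathfrak q}(A)$, so it preserves the postulation number and the regularity. It preserves the relation type because $J_{\mathfrak q\widehat A}=J_{\mathfrak q}\otimes_A\widehat A$ and $\widehat A$ is faithfully flat. Every parameter ideal $\mathfrak Q=(\hat x_1,\dots,\hat x_d)$ of $\widehat A$ is extended from $A$: as $\widehat{\mathfrak m}\mathfrak Q$ contains a power of $\widehat{\mathfrak m}$, there are $x_i\in A$ with $x_i-\hat x_i\in\widehat{\mathfrak m}\mathfrak Q$, and $(x_1,\dots,x_d)\widehat A=\mathfrak Q$ by Nakayama's lemma. Finally $H^j_{\mathfrak m}(A)=H^j_{\widehat{\mathfrak m}}(\widehat A)$, so $c(A)=c(\widehat A)$. \emph{From now on $A$ is complete.} Completeness gives us a dualizing complex and the Cohen structure theorem.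

\subsection{Complexes}
Complexes are indexed homologically, with $X^q=X_{-q}$ and $X[h]_i=X_{i-h}$; we write $X\simeq X'$ if $X$ and $X'$ are joined by a chain of quasi-isomorphisms. Let $G$ be a bounded complex of free modules over a Noetherian ring $\Gamma$. Then $G\otimes_\Gamma-$ preserves quasi-isomorphisms and short exact sequences of complexes. For a bounded complex $X$, filtering by the degree in $G$ gives a spectral sequence
\begin{equation}\label{eq:ss}
E^1_{p,q}=G_p\otimes H_q(X),\qquad E^2_{p,q}=H_p(G\otimes H_q(X))\ \Rightarrow\ H_{p+q}(G\otimes X),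
\end{equation}
so $H_i(G\otimes X)$ has a finite filtration by subquotients of the terms with $p+q=i$.

For $z_1,\dots,z_m\in\Gamma$ let $\check C$ be the \v Cech complex, $\check C^q=\bigoplus_{|J|=q}\Gamma_{z_J}$ with $z_J=\prod_{i\in J}z_i$; the cohomology of $\check C\otimes M$ is $H^\bullet_{(z)}(M)$. The next lemma trades a module for its local cohomology; it will be used four times.

\begin{lemma}\label{lem:cech}
Suppose that a power of each $z_i$ acts null-homotopically on $G$, and let $M$ be a $\Gamma$-module.
\begin{enumerate}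
\item[(a)] The projection $G\otimes\check C\otimes M\to G\otimes M$ is a quasi-isomorphism.
\item[(b)] If $H^i_{(z)}(M)=0$ for $i\ne m$, then $H_p(G\otimes M)\cong H_{p+m}(G\otimes H^m_{(z)}(M))$ for all $p\in\mathbb Z$, naturally in $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
The kernel of the projection has a finite filtration by shifts of the complexes $G\otimes M_{z_J}$, $J\neq\emptyset$. For $i\in J$ a power of $z_i$ acts on such a complex both bijectively and null-homotopically, so the complex is exact. This proves (a). In (b) the map from $\check C\otimes M$ onto its last cokernel $H^m_{(z)}(M)[-m]$ is a quasi-isomorphism; tensor it with $G$.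
\end{proof}

\subsection{Regularity}
We use the following facts about graded modules over $A[Y]$ (or $B[Y]$, for a quotient $B$ of $A$).
\begin{enumerate}
\item[(R1)] If $0\to M'\to M\to M''\to0$ is exact, the long exact sequence gives $\operatorname{reg}M\le\max(\operatorname{reg}M',\operatorname{reg}M'')$, $\operatorname{reg}M'\le\max(\operatorname{reg}M,\operatorname{reg}M''+1)$ and $\operatorname{reg}M''\le\max(\operatorname{reg}M,\operatorname{reg}M'-1)$.
\item[(R2)] For an $A$-module $H$, the module $H[Y](-a)$ has $H^i_Y=0$ for $i\ne d$, and $H^d_Y=H\otimes_{\mathbb Z}(Y_1\cdots Y_d)^{-1}\mathbb Z[Y_1^{-1},\dots,Y_d^{-1}](-a)$ lives in degrees $\le a-d$. In particular $\operatorname{reg}A[Y]=0$.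
\item[(R3)] If $M_n=0$ for $n>b$, then $H^0_Y(M)=M$, $H^i_Y(M)=0$ for $i>0$, and $\operatorname{reg}M\le b$.
\item[(R4)] If $M$ is finitely generated, then $H^i_Y(M)_n=0$ for all $i$ and $n\gg0$.
\end{enumerate}

\begin{lemma}\label{lem:gen}
A finitely generated graded module $M$ is generated in degrees $\le\operatorname{reg}M$.
\end{lemma}

\begin{proof}
Let $K$ be the Koszul complex on $Y_1,\dots,Y_d$, with $K_p=A[Y](-p)^{\binom dp}$. Each $Y_i$ acts null-homotopically on $K$. By Lemma~\ref{lem:cech}(a), $M/(Y)M=H_0(K\otimes\check C\otimes M)$, and by \eqref{eq:ss} this module is filtered by subquotients of the $K_p\otimes H^p_Y(M)$. In degree $n$ these are sums of copies of $H^p_Y(M)_{n-p}$, which vanish for $n>\operatorname{reg}M$. So $M_n=(Y)M_{n-1}$ for $n>\operatorname{reg}M$.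
\end{proof}

\section{Universal resolutions and the defect complex}\label{sec:universal}

\subsection{Resolving all powers at once}
Let $\Lambda=\mathbb Z[T_1,\dots,T_d]$ and $\mathfrak n=(T_1,\dots,T_d)$. A system of parameters $x_1,\dots,x_d$ makes $A$ a $\Lambda$-algebra via $T_i\mapsto x_i$, and then $A/\mathfrak q^n=\Lambda/\mathfrak n^n\otimes_\Lambda A$. A resolution of $\Lambda/\mathfrak n^n$ is chosen once; the ideal $\mathfrak q$ enters only through the entries of the differentials after tensoring.

Let $I_2\subseteq\Lambda[Y]$ be the ideal of the $2\times2$ minors $T_pY_q-T_qY_p$ of the generic $2\times d$ matrix with rows $(T_i)$ and $(Y_i)$. The map $Y_i\mapsto T_i$ (in degree $1$) identifies $\Lambda[Y]/I_2$ with $\bigoplus_n\mathfrak n^n$. Indeed, two monomials $T^\alpha Y^\beta$, $T^{\alpha'}Y^{\beta'}$ with $\alpha+\beta=\alpha'+\beta'$ and $|\beta|=|\beta'|$ are connected by exchanges $T_pY_q\leftrightarrow T_qY_p$, so each multigraded piece of $\Lambda[Y]/I_2$ is a cyclic group, and its generator maps to the monomial $T^{\alpha+\beta}$ in degree $|\beta|$.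

The Eagon--Northcott complex $P$ of the matrix has $P_0=\Lambda[Y]$, and for $1\le k\le d-1$ the module $P_k$ is free on symbols $[J;i,j]$ with $J\subseteq\{1,\dots,d\}$, $|J|=k+1$, $i,j\ge 0$, $i+j=k-1$. The symbol $[\{p,q\};0,0]$ maps to a minor, and for $k\ge2$
\[
\partial[J;i,j]=\sum_{p\in J}\pm\bigl(T_p[J\setminus p;i-1,j]+Y_p[J\setminus p;i,j-1]\bigr).
\]
As $I_2$ has the generic grade $d-1$, the complex $P$ is a resolution of $\Lambda[Y]/I_2$. It is graded by $Y$-degree if $[J;i,j]$ is given degree $1+j$, so
\begin{equation}\label{eq:EN}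
P_0=\Lambda[Y],\qquad P_k=\bigoplus_{a=1}^k\Lambda[Y](-a)^{\binom d{k+1}}\quad(1\le k\le d-1).
\end{equation}
For $n\ge0$ the part $P^{(n)}$ of $Y$-degree $n$ is a finite free $\Lambda$-resolution of $\mathfrak n^n$ of length $\le d-1$. The \emph{augmentation} $P^{(n)}\to\Lambda$, $Y^\beta\mapsto T^\beta$, has image $\mathfrak n^n$, and its mapping cone $F^{(n)}$ is a finite free resolution of $\Lambda/\mathfrak n^n$ of length $\le d$.

\begin{lemma}\label{lem:null}
Let $\Lambda\to\Pi$, $T_i\mapsto\varphi_i$, be a ring map. Every element of $(\varphi_1,\dots,\varphi_d)^n$ acts null-homotopically on $F^{(n)}\otimes_\Lambda\Pi$. If some $T_i$ acts bijectively on a $\Lambda$-module $M$, then $F^{(n)}\otimes_\Lambda M$ is exact.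
\end{lemma}

\begin{proof}
Multiplication by $f\in\mathfrak n^n$ on $F^{(n)}$ lifts the zero map of $\Lambda/\mathfrak n^n$, so it is null-homotopic. An element of $(\varphi)^n$ is a $\Pi$-linear combination of images of such $f$. In the second statement the bijection $T_i^n$ induces zero on homology.
\end{proof}

The modules $\operatorname{Tor}^\Lambda_i(\Lambda/\mathfrak n^n,A)=H_i(F^{(n)}\otimes_\Lambda A)$ are finitely generated over $A$ and killed by $\mathfrak q^n$, so they have finite length. Their alternating sum of lengths is additive along the filtration of $\Lambda/\mathfrak n^n$ with quotients $\mathfrak n^j/\mathfrak n^{j+1}\cong\mathbb Z^{\binom{j+d-1}{d-1}}$, $0\le j<n$, and $\operatorname{Tor}^\Lambda(\mathbb Z,A)$ is the Koszul homology of $x_1,\dots,x_d$, with Euler characteristic $\chi(x;A)$. Since $\sum_{j<n}\binom{j+d-1}{d-1}=\binom{n+d-1}d$ and $\operatorname{Tor}_0=A/\mathfrak q^n$,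
\begin{equation}\label{eq:euler}
\ell(A/\mathfrak q^n)=\binom{n+d-1}{d}\chi(x;A)+\sum_{i=1}^d(-1)^{i+1}\ell\bigl(\operatorname{Tor}^\Lambda_i(\Lambda/\mathfrak n^n,A)\bigr)\qquad(n\ge1).
\end{equation}
All non-polynomial behavior sits in the higher Tor modules. They vanish when $A$ is Cohen--Macaulay, and we now split off the part of $A$ that produces them.

\subsection{The defect complex}\label{ssec:defect}
By Cohen's theorem $A$ is a quotient of a complete regular local ring $S$. The minimal injective resolution of $S$ has in degree $q$ the sum of the injective hulls $E_S(S/\mathfrak P)$ over the primes of height $q$. Applying $\operatorname{Hom}_S(A,-)$ and shifting by $\dim S-d$ gives the dualizing complex $I$ of $A$, with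
\[
I^q=\bigoplus_{\dim A/\mathfrak p=d-q}E_A(A/\mathfrak p)\qquad(0\le q\le d).
\]
For a bounded complex $X$ of $A$-modules put $X^\dagger=\operatorname{Hom}_A(X,I)$. We recall:
\begin{enumerate}
\item[(D1)] The functor $(-)^\dagger$ preserves short exact sequences and quasi-isomorphisms. If $X$ has finitely generated homology, so has $X^\dagger$, and $X\to X^{\dagger\dagger}$ is a quasi-isomorphism. The homology of $X^\dagger$ is finitely filtered by subquotients of the homology modules of the $(H_h(X)[h])^\dagger$.
\item[(D2)] (Local duality.) For a finitely generated module $M$, the module $H^q(M^\dagger)=\operatorname{Ext}_S^{q+\dim S-d}(M,S)$ is the Matlis dual of $H^{d-q}_{\mathfrak m}(M)$.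
\item[(D3)] For such $M$, $H^q(M^\dagger)=0$ if $q<d-\dim M$, and $\dim H^q(M^\dagger)\le d-q$.
\end{enumerate}
Fact (D3) can be read off from the terms: $\operatorname{Hom}_A(M,E_A(A/\mathfrak p))=0$ unless $\mathfrak p\in\operatorname{Supp}M$, and $E_A(A/\mathfrak p)_{\mathfrak p'}=0$ unless $\mathfrak p\subseteq\mathfrak p'$.

Put $K^j=H^{d-j}(I)$, the Matlis dual of $H^j_{\mathfrak m}(A)$. Matlis duality preserves annihilators, so $\dim A/\operatorname{ann}H^j_{\mathfrak m}(A)=\dim K^j\le j$ by (D3), and
\[
c:=c(A)=\max_{j<d}\dim K^j\le d-1 .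
\]
The module $K^d=\ker(I^0\to I^1)$ is a subcomplex of $I$, and $I/K^d$ has cohomology $K^j$ in degree $d-j$ for $j<d$. Put
\[
\mathcal D=(I/K^d)^\dagger,\qquad\mathcal M=(K^d)^\dagger .
\]
By (D1) there is an exact sequence of bounded complexes with finitely generated homology
\begin{equation}\label{eq:defect}
0\to\mathcal D\to I^\dagger\to\mathcal M\to0,\qquad A\simeq I^\dagger,
\end{equation}
which does not depend on any parameter ideal. We call $\mathcal D$ the \emph{defect complex}. For the ring of Section~\ref{sec:example} we have $K^3\cong S$, $K^2\cong D$, and dualizing these regular rings gives $\mathcal M\simeq S$, $\mathcal D\simeq D$. In general $\mathcal M$ behaves toward parameters like a maximal Cohen--Macaulay module.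

\begin{proposition}\label{prop:defect}
\begin{enumerate}
\item[(a)] $H_i(\mathcal M)=0$ for $i\ge1$.
\item[(b)] For every parameter ideal, all $n\ge0$ and $i\ge1$ we have $H_i(F^{(n)}\otimes_\Lambda\mathcal M)=0$, and hence $\operatorname{Tor}_i^\Lambda(\Lambda/\mathfrak n^n,A)\cong H_i(F^{(n)}\otimes_\Lambda\mathcal D)$.
\item[(c)] $\dim H_h(\mathcal D)\le c$ for all $h$. If $c\ge0$, then equality holds for some $h$, and every such $h$ satisfies $c-d+1\le h\le0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The terms $\mathcal M^q=\bigoplus_{\dim A/\mathfrak p=d-q}\operatorname{Hom}_A(K^d,E_A(A/\mathfrak p))$ vanish unless $0\le q\le d$.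

(b) Let $q<d$ and let $\mathfrak p\ne\mathfrak m$ index a summand of $\mathcal M^q$. Some $x_i$ lies outside $\mathfrak p$ and acts bijectively on $E_A(A/\mathfrak p)$, hence on the summand. By Lemma~\ref{lem:null}, $F^{(n)}\otimes\mathcal M^q$ is exact. So the subcomplex $F^{(n)}\otimes\mathcal M^d[-d]$ of $F^{(n)}\otimes\mathcal M$ has an exact quotient, and $H_i(F^{(n)}\otimes\mathcal M)\cong H_{i+d}(F^{(n)}\otimes\mathcal M^d)$. This is zero for $i\ge1$ because $F^{(n)}$ has length $\le d$. The second claim follows from the long exact sequence of $F^{(n)}\otimes$\eqref{eq:defect}.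

(c) By (D1), $H_h(\mathcal D)$ is filtered by subquotients of the modules $H^q((K^j)^\dagger)$ with $j<d$ and $h=d-j-q$. By (D3), such a module is zero unless $d-q\le\dim K^j$, and has dimension $\le d-q$. So its dimension is at most $\dim K^j\le c$, and it equals $c$ only if $d-q=c=\dim K^j$. Then $h=c-j$ with $c\le j\le d-1$. Conversely $I/K^d\simeq\mathcal D^\dagger$, so each $K^j$ with $j<d$ is filtered by modules killed by some $\operatorname{ann}H_h(\mathcal D)$, and $c\le\max_h\dim H_h(\mathcal D)$.
\end{proof}

\section{Test ideals when $c(A)\ge2$}\label{sec:test}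

In this section and the next we assume $c\ge2$. We construct parameter ideals $\mathfrak q_{N,s}$ for $N,s\ge1$ (Lemma~\ref{lem:sop}) and prove the following.

\begin{proposition}\label{prop:unbounded}
If $c(A)\ge2$, the postulation numbers $n(\mathfrak q_{N,s})$, $N,s\ge1$, are not bounded above.
\end{proposition}

By \eqref{eq:euler} and Proposition~\ref{prop:defect}(b) we must compute $H_i(F^{(n)}\otimes\mathcal D)$ for $i\ge1$. Up to an error of smaller order in $s$, we shall replace $\mathcal D$ by $\bigoplus_hD_h[h]$ with $D_h$ zero or Cohen--Macaulay of dimension $c$. Then $D_h$ contributes to $\operatorname{Tor}_i$ through its Tor of index $i-h$. Let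
\[
h_0=\max\{h:\dim H_h(\mathcal D)=c\},\qquad c-d+1\le h_0\le 0,
\]
so that only indices $\ge1-h_0$ matter. If $d'$ of the parameters act nontrivially on a Cohen--Macaulay module of dimension $c$, the essential part of its Tor vanishes above the index $d'-c$ (Lemma~\ref{lem:top}). We therefore choose $d'-c=1-h_0$: then exactly one term survives, and no cancellation is possible. With a smaller $d'$ no term would survive, and with a larger $d'$ terms of both signs could occur. So put
\[
d'=c+1-h_0\le d,\qquad r=d'-(c-2)=3-h_0\ge3 .
\]
Of the $d'$ nontrivial parameters, $c-2$ will cut the dimension down to two, and $r$ will be monomials in two variables. In Example~\ref{ex:basic}, $h_0=0$ and $r=d'=d=3$.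

\subsection{A model of $\mathcal D$ over a ring of dimension $c$}
We want $F^{(n)}\otimes\mathcal D$ to depend only on the classes of the $x_i$ modulo an ideal of dimension $c$. This needs a complex whose terms, and not only whose homology modules, are killed by such an ideal.

\begin{lemma}\label{lem:AR}
Let $X$ be a bounded complex of finitely generated $A$-modules whose homology is killed by an ideal $\mathfrak c$. Then $X$ has an exact subcomplex $\Sigma$ such that $X/\Sigma$ is killed by a power of $\mathfrak c$.
\end{lemma}

\begin{proof}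
Index cohomologically, with $X^i=0$ unless $a\le i\le b$. By the Artin--Rees lemma there is $\kappa$ such that for all $m\ge\kappa$ and all $i$
\[
\operatorname{im}\partial^{i-1}\cap\mathfrak c^mX^i\subseteq\partial(\mathfrak c^{m-\kappa}X^{i-1}),\qquad\ker\partial^i\cap\mathfrak c^mX^i\subseteq\mathfrak c^{m-\kappa}\ker\partial^i .
\]
Put $m_i=(i-a+1)\kappa+1$ and $\Sigma^i=\mathfrak c^{m_i}X^i\cap\partial^{-1}(\mathfrak c^{m_{i+1}}X^{i+1})$. This is a subcomplex because $\partial\partial=0$, and it contains $\mathfrak c^{m_b}X$ because $m_i\le m_b$ for $i\le b$ and $X^{b+1}=0$. Let $\zeta\in\Sigma^i$ be a cycle. The second inclusion gives $\zeta\in\mathfrak c\ker\partial^i\subseteq\operatorname{im}\partial^{i-1}$, and the first gives $\zeta=\partial\xi$ with $\xi\in\mathfrak c^{m_i-\kappa}X^{i-1}=\mathfrak c^{m_{i-1}}X^{i-1}$. As $\partial\xi\in\mathfrak c^{m_i}X^i$, we have $\xi\in\Sigma^{i-1}$.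
\end{proof}

Resolve $\mathcal D$ by finitely generated free modules and truncate; this gives a bounded complex of finitely generated modules quasi-isomorphic to $\mathcal D$. Apply Lemma~\ref{lem:AR} with $\mathfrak c=\bigcap_h\operatorname{ann}H_h(\mathcal D)$. We obtain $\mathcal D\simeq X$, where $X$ is a bounded complex of finitely generated modules over $B=A/\mathfrak b$, the ideal $\mathfrak b$ is a power of $\mathfrak c$, and $\dim B=c$ by Proposition~\ref{prop:defect}(c).

Fix $y_1,\dots,y_c\in\mathfrak m$ whose images form a system of parameters of $B$. By Cohen's theorem there are a complete discrete valuation ring $V$ and a local map $V\to A$ inducing an isomorphism of residue fields: if $A$ contains a field, take $V=k[[\pi]]$ with $\pi\mapsto0$, and otherwise take a Cohen ring. Let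
\[
R=V[[Z_1,\dots,Z_c]]\to A,\qquad Z_i\mapsto y_i .
\]
Then $R$ is a regular local ring of dimension $c+1$, hence factorial; $B$ is a finite $R$-module since $B/(Z)B$ has finite length and $R$ is complete; and lengths over $A$ and over $R$ agree. The extra dimension of $R$ lets us treat all characteristics together.

\subsection{The ideals $\mathfrak q_{N,s}$}
Let $\Pi=\mathbb Z[U_1,\dots,U_c]$, $u=U_1$, $v=U_2$, and fix $N\ge1$. Put $\nu_2=1$ and $\nu_k=N$ for $k\in\{1,3,\dots,r-1\}$, and $a_k=\nu_k+\dots+\nu_{r-1}$, $b_k=\nu_1+\dots+\nu_{k-1}$. Define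
\[
\varphi_k=u^{a_k}v^{b_k}\ \ (1\le k\le r),\qquad\varphi_{r+l}=U_{2+l}\ \ (1\le l\le c-2),\qquad\varphi_i=0\ \ (d'<i\le d).
\]
For $r=3$ the first three are $u^{N+1},uv^N,v^{N+1}$, as in Example~\ref{ex:basic}. Always $\varphi_1$ is a power of $u$ and $\varphi_r$ is a power of $v$, so for each $n$ there is $M=M(N,n)$ with
\begin{equation}\label{eq:M}
U_i^M\in(\varphi_1,\dots,\varphi_{d'})^n\qquad(1\le i\le c).
\end{equation}
For $s\ge1$ let $\varphi_i(y^s)\in A$ be the value of $\varphi_i$ at $U_j=y_j^s$. These elements are usually not parameters of $A$, but they can be corrected inside $\mathfrak b$, as $uv^N$ was corrected by $z$.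

\begin{lemma}\label{lem:sop}
There is a system of parameters $x_1,\dots,x_d$ of $A$ with $x_i\in\varphi_i(y^s)+\mathfrak b$ for all $i$.
\end{lemma}

\begin{proof}
List the elements $\varphi_i(y^s)$ as $\psi_1,\dots,\psi_d$ in this order: the $d-d'$ zeros, then $y_3^s,\dots,y_c^s$, then the values of $\varphi_1,\dots,\varphi_r$. We claim that $\dim A/(\mathfrak b+(\psi_1,\dots,\psi_i))\le d-i$ for all $i$. After $i\le d-d'$ zeros the dimension is $c\le d'\le d-i$. After $l$ further elements $y_j^s$ it is $c-l\le d'-l$. After $\varphi_1,\dots,\varphi_m$ with $1\le m\le r-1$ it is at most $1$, since a power of $y_1$ has been added, while $d-i=r-m\ge1$. At the end a power of $y_2$ is added and the dimension is $0$.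

Suppose elements $x'_j\in\psi_j+\mathfrak b$, $j<i$, have been found with $\dim A/(x'_1,\dots,x'_{i-1})=d-i+1$. Let $\mathfrak p_1,\dots,\mathfrak p_t$ be the primes containing them with $\dim A/\mathfrak p_l=d-i+1$. If $\mathfrak p_l$ contained $(\psi_i)+\mathfrak b$, it would contain $\mathfrak b+(\psi_1,\dots,\psi_i)$, against the claim. By prime avoidance, $(\psi_i)+\mathfrak b\not\subseteq\bigcup_l\mathfrak p_l$, and in this situation \cite[Theorem~124]{Kap} provides $b\in\mathfrak b$ with $x'_i=\psi_i+b\notin\bigcup_l\mathfrak p_l$. As $x'_i\in\mathfrak m$, the dimension drops by exactly one.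
\end{proof}

Fix such $x_i$ and put $\mathfrak q_{N,s}=(x_1,\dots,x_d)$. On $X$ the element $x_i$ acts as $\varphi_i(Z^s)\in R$. Let $\mathbb F=F^{(n)}\otimes_\Lambda\Pi$ via $T_i\mapsto\varphi_i$; it depends on $n$ and $N$ but not on $s$. For a module or complex $H$ over $R$ write $\mathbb F\otimes_sH$ for the tensor product over $\Pi$ along $\Pi\to R$, $U_j\mapsto Z_j^s$. Proposition~\ref{prop:defect}(b) now reads
\begin{equation}\label{eq:torX}
\operatorname{Tor}_i^\Lambda(\Lambda/\mathfrak n^n,A)\cong H_i(\mathbb F\otimes_sX)\qquad(i\ge1).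
\end{equation}

\subsection{Growth in $s$}
A module of dimension $e$ contributes $O(s^e)$ to \eqref{eq:torX}. We prove this first for Koszul complexes and then reduce to them.

\begin{lemma}\label{lem:koszul}
Let $H$ be a finitely generated $R$-module and $z_1,\dots,z_t\in\mathfrak m_R$ with $\ell(H/(z)H)<\infty$. There is $C$ with $\ell(H_b(z_1^m,\dots,z_t^m;H))\le Cm^{\dim H}$ for all $m\ge1$ and all $b$.
\end{lemma}

\begin{proof}
Induct on $\dim H$. The length of Koszul homology is subadditive in short exact sequences, so by a prime filtration we may take $H=R/\mathfrak p$; the hypothesis passes to the factors, as it only says $\operatorname{Supp}H\cap V(z)\subseteq\{\mathfrak m_R\}$. If $\dim H=0$, take $C=2^t\ell(H)$. Otherwise some $z_i$, say $z_1$, is not in $\mathfrak p$. Then $H_b(z^m;H)=H_b(z_2^m,\dots,z_t^m;H/z_1^mH)$, and $H/z_1^mH$ is filtered by $m$ copies of $H/z_1H$, which has dimension $\dim H-1$.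
\end{proof}

\begin{lemma}\label{lem:growth}
Let $H$ be a finitely generated $R$-module with $\ell(H/(Z)H)<\infty$. For fixed $n,N$ there is $C$ with $\ell(H_p(\mathbb F\otimes_sH))\le Cs^{\dim H}$ for all $s$ and $p$.
\end{lemma}

\begin{proof}
By \eqref{eq:M} and Lemma~\ref{lem:null}, $U_i^M$ acts null-homotopically on $\mathbb F$. The cone of a null-homotopic endomorphism of a complex $G$ is isomorphic to $G\oplus G[1]$, and tensoring with the Koszul complex $K(U_i^M)$ forms this cone. Doing so for $i=1,\dots,c$ shows that $\mathbb F$ is a direct summand of $\mathbb F\otimes_\Pi K(U_1^M,\dots,U_c^M)$. By the $E^1$-page of \eqref{eq:ss},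
\[
\ell(H_p(\mathbb F\otimes_sH))\le\sum_{a+b=p}\operatorname{rank}(\mathbb F_a)\,\ell\bigl(H_b(Z_1^{sM},\dots,Z_c^{sM};H)\bigr),
\]
and Lemma~\ref{lem:koszul} applies with $m=sM$.
\end{proof}

\subsection{Approximation by Cohen--Macaulay modules}
Modulo terms of order $s^{c-1}$ only the primes of height one of $R$ matter, and there the structure theorem for modules over principal ideal domains splits $X$.

\begin{lemma}\label{lem:approx}
There are finitely generated $R$-modules $D_h$, independent of $n,N,s$, such that $D_h\ne0$ if and only if $\dim H_h(\mathcal D)=c$, the sequence $Z_1,\dots,Z_c$ is $D_h$-regular with $\ell(D_h/(Z)D_h)<\infty$ when $D_h\neq 0$, and for fixed $n,N$ and all $i$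
\[
\ell(H_i(\mathbb F\otimes_sX))=\sum_h\ell\bigl(H_{i-h}(\mathbb F\otimes_sD_h)\bigr)+O(s^{c-1}).
\]
\end{lemma}

\begin{proof}
The module $H_h=H_h(X)$ has dimension $\le c=\dim R-1$. The primes $\mathfrak p_1,\dots,\mathfrak p_t$ of height one in its support are minimal there, so they are finite in number, and $t>0$ exactly when $\dim H_h=c$. If $t=0$, put $D_h=0$. Otherwise let $\Theta=R\setminus\bigcup_j\mathfrak p_j$. The nonzero primes of $\Theta^{-1}R$ are the $\Theta^{-1}\mathfrak p_j$, which are principal since $R$ is factorial. So $\Theta^{-1}R$ is a principal ideal domain, and $\Theta^{-1}H_h\cong\bigoplus_l\Theta^{-1}R/(f_l)$, where each $f_l\in R$ is a power of a generator of some $\mathfrak p_j$. Multiplying the generators of the summands by suitable elements of $\Theta$ we get $\eta_l\in H_h$ with $f_l\eta_l=0$. They define a map $D_h:=\bigoplus_lR/(f_l)\to H_h$ that is bijective at each $\mathfrak p_j$. At the other primes of height $\le1$ both modules vanish. So its kernel and cokernel have dimension $\le c-1$.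

No $\mathfrak p_j$ is contained in the prime $(Z)$: otherwise $(Z)\in\operatorname{Supp}_RB$, and $B/(Z)B$ would have dimension $\dim R/(Z)=1$. Hence $f_l$ has nonzero image in $R/(Z)=V$, so $f_l,Z_1,\dots,Z_c$ is a system of parameters of the regular ring $R$, and a regular sequence. This gives the properties of $D_h$.

Choose cycles $\zeta_l\in X_h$ representing $\eta_l$, and $\xi_l\in X_{h+1}$ with $\partial\xi_l=f_l\zeta_l$. They define a chain map to $X$ from $L_{(h)}=\bigoplus_l(R\xrightarrow{f_l}R)$, placed in degrees $h+1,h$; here $L_{(h)}\simeq D_h[h]$, and the map induces $D_h\to H_h$. Let $X'$ be the cone of $\bigoplus_hL_{(h)}\to X$. Each $H_h(X')$ is an extension of $\ker(D_{h-1}\to H_{h-1})$ by $\operatorname{coker}(D_h\to H_h)$, so it has dimension $\le c-1$ and finite length modulo $(Z)$. By the $E^2$-page of \eqref{eq:ss} and Lemma~\ref{lem:growth}, $\ell(H_i(\mathbb F\otimes_sX'))=O(s^{c-1})$, and the long exact sequence of the cone gives the formula.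
\end{proof}

\subsection{The contribution of one module $D_h$}
Let $D=D_h\ne0$, with $T_i$ acting as $\varphi_i(Z^s)$. For $d'\le m\le d$ let $\Lambda_m=\mathbb Z[T_1,\dots,T_m]$, $\mathfrak n_m=(T_1,\dots,T_m)$, and write $\Lambda'=\Lambda_{d'}$, $\mathfrak n'=\mathfrak n_{d'}$. The variables that act as zero add only polynomial terms.

\begin{lemma}\label{lem:zero}
For each $p$ and $s$ there is a polynomial $\pi_{p,s}$ of degree $\le d-1$ with
\[
\ell(H_p(\mathbb F\otimes_sD))=\ell\operatorname{Tor}^{\Lambda'}_p(\Lambda'/\mathfrak n'^n,D)+\pi_{p,s}(n)\qquad(n\ge1).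
\]
\end{lemma}

\begin{proof}
The left side is $\ell\operatorname{Tor}_p^{\Lambda_d}(\Lambda_d/\mathfrak n_d^n,D)$. Let $d'\le m<d$, $T=T_{m+1}$, $Q=\Lambda_{m+1}/\mathfrak n_{m+1}^n$, and let $F$ be a finite free $\Lambda_{m+1}$-resolution of $Q$. As $T$ kills $D$, we have $F\otimes_{\Lambda_{m+1}}D=(F/TF)\otimes_{\Lambda_m}D$, and $F/TF\simeq F\otimes K(T)\simeq(Q\xrightarrow{T}Q)$. Now $Q=\bigoplus_{j=0}^{n-1}T^j\,\Lambda_m/\mathfrak n_m^{n-j}$ over $\Lambda_m$. So $Q\xrightarrow TQ$ is the direct sum of $\Lambda_m/\mathfrak n_m^n$ in degree $0$ and of the surjections $\Lambda_m/\mathfrak n_m^{i+1}\to\Lambda_m/\mathfrak n_m^i$, $0\le i\le n-1$, whose kernels $\mathfrak n_m^i/\mathfrak n_m^{i+1}$ sit in degree $1$ and have total rank $\binom{n-1+m}m$ over $\mathbb Z=\Lambda_m/\mathfrak n_m$. Quasi-isomorphic bounded complexes of free modules are homotopy equivalent, so over $\Lambda_m$ the complex $F/TF$ is equivalent to the sum of a resolution of $\Lambda_m/\mathfrak n_m^n$ and $\binom{n-1+m}m$ shifted Koszul complexes. Tensoring with $D$ gives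
\[
\ell\operatorname{Tor}_p^{\Lambda_{m+1}}(Q,D)=\ell\operatorname{Tor}_p^{\Lambda_m}(\Lambda_m/\mathfrak n_m^n,D)+\tbinom{n-1+m}{m}\,\ell\operatorname{Tor}^{\Lambda_m}_{p-1}(\mathbb Z,D).
\]
All lengths are finite by \eqref{eq:M}. Apply this for $m=d-1,\dots,d'$.
\end{proof}

To describe the top Tor over $\Lambda'$ let $W_n$ be the free abelian group on symbols $e_\alpha$, $\alpha\in\mathbb N^{d'}$, $|\alpha|\le n-1$, with $T_ie_\alpha=e_{\alpha-\varepsilon_i}$. Here $\varepsilon_i$ is the $i$-th unit vector, and a symbol whose index has a negative entry is $0$. As a $\Lambda'$-module $W_n$ is presented by the generators $e_\alpha$ and these relations, since the module so presented is spanned over $\mathbb Z$ by the $e_\alpha$. Put $Q_n=W_n\otimes_{\Lambda'}\Pi$.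

The group $Q_n$ arises from the free abelian group on the symbols $U^\mu e_\alpha$ by the relations $U^\mu\varphi_ie_\alpha=U^\mu e_{\alpha-\varepsilon_i}$. Since $\varphi_1,\dots,\varphi_{d'}$ are monomials, each relation identifies two basis elements or kills one, so $Q_n$ is free on the surviving classes. It is finitely generated over $\Pi$ and killed by the $U_i^M$, so its rank
\[
\omega_N(n)=\operatorname{rank}_{\mathbb Z}Q_n
\]
is finite. It does not depend on $s$. The relations are homogeneous for $\deg U^\mu e_\alpha=|\mu|-\sum_i\alpha_i\deg\varphi_i$, and each $U_j$ raises the degree. Refining the filtration by degree, we find a filtration of the $\Pi$-module $Q_n$ with exactly $\omega_N(n)$ factors, each equal to $\mathbb Z=\Pi/(U)$.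

\begin{lemma}\label{lem:top}
For $n\ge1$ we have $\operatorname{Tor}_p^{\Lambda'}(\Lambda'/\mathfrak n'^n,D)=0$ if $p>d'-c$, and
\[
\ell\operatorname{Tor}^{\Lambda'}_{d'-c}(\Lambda'/\mathfrak n'^n,D)=\omega_N(n)\,s^c\,\ell(D/(Z)D).
\]
\end{lemma}

\begin{proof}
Let $F'$ be the resolution $F^{(n)}$ for $d'$ variables, of length $\le d'$, and $E=H^c_{(Z)}(D)$, the only nonzero local cohomology of $D$ since $Z$ is $D$-regular. By \eqref{eq:M} and Lemma~\ref{lem:null}, Lemma~\ref{lem:cech}(b) applies to $F'\otimes_{\Lambda'}\Pi$, the elements $U_i$ and the module $D$: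
\[
\operatorname{Tor}_p^{\Lambda'}(\Lambda'/\mathfrak n'^n,D)\cong H_{p+c}(F'\otimes_{\Lambda'}E).
\]
This vanishes for $p+c>d'$. For $p+c=d'$ it is the kernel of $F'_{d'}\otimes E\to F'_{d'-1}\otimes E$. With $F'^*=\operatorname{Hom}_{\Lambda'}(F',\Lambda')$ we have $F'_j\otimes E=\operatorname{Hom}(F'^*_j,E)$, so the kernel is $\operatorname{Hom}_{\Lambda'}(H^{d'}(F'^*),E)$.

We identify $H^{d'}(F'^*)$ with $W_n$. The elements $T_i^n$ act null-homotopically on $F'^*$, and $E'=H^{d'}_{\mathfrak n'}(\Lambda')$ is free abelian on the monomials $e_\alpha=T^{-\alpha-(1,\dots,1)}$, $\alpha\in\mathbb N^{d'}$. Lemma~\ref{lem:cech}(b) gives $H^{d'}(F'^*)\cong H^0(\operatorname{Hom}(F',E'))=0:_{E'}\mathfrak n'^n$, which is spanned by the $e_\alpha$ with $|\alpha|\le n-1$.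

So the top Tor is $\operatorname{Hom}_{\Lambda'}(W_n,E)=\operatorname{Hom}_\Pi(Q_n,E)$. Lemma~\ref{lem:cech}(b) for the Koszul complex on $U_1,\dots,U_c$ gives $H_{c-i}(Z^s;E)\cong H_{-i}(Z^s;D)$, and the left side is $\operatorname{Ext}^i_\Pi(\mathbb Z,E)$ by self-duality of the Koszul complex. Hence $\operatorname{Ext}^1_\Pi(\mathbb Z,E)=0$ and $\operatorname{Hom}_\Pi(\mathbb Z,E)\cong D/(Z^s)D$. The first fact makes $\operatorname{Hom}_\Pi(-,E)$ exact along the filtration of $Q_n$. Finally $\ell(D/(Z^s)D)=s^c\ell(D/(Z)D)$: the module $D/Z_1^sD$ is filtered by $s$ copies of $D/Z_1D$, on which the remaining $Z_j$ form a regular sequence, and one proceeds variable by variable.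
\end{proof}

\begin{proposition}\label{prop:asym}
Let $\mu=\ell(D_{h_0}/(Z)D_{h_0})>0$. For all $N,s,n\ge1$,
\[
\ell(A/\mathfrak q_{N,s}^n)=p_{N,s}(n)+\mu\,\omega_N(n)\,s^c+\mathcal E_{N,s}(n),
\]
where $p_{N,s}$ is a polynomial of degree $\le d$ and $|\mathcal E_{N,s}(n)|\le C_{N,n}s^{c-1}$ with $C_{N,n}$ independent of $s$.
\end{proposition}

\begin{proof}
Combine \eqref{eq:euler}, \eqref{eq:torX} and Lemmas~\ref{lem:approx} and~\ref{lem:zero}. Besides polynomials in $n$ and an error $O(s^{c-1})$, there remain the finitely many terms $(-1)^{i+1}\ell\operatorname{Tor}^{\Lambda'}_{i-h}(\Lambda'/\mathfrak n'^n,D_h)$ with $i\ge1$ and $D_h\ne0$. For these $h\le h_0$, so $i-h\ge1-h_0=d'-c$, with equality only for $(i,h)=(1,h_0)$. Lemma~\ref{lem:top} evaluates this term and kills the others.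
\end{proof}

\section{The function $\omega_N$}\label{sec:omega}

The function $\omega_N$ depends only on $c$, $r$ and $N$. We show that it becomes polynomial late when $N$ is large.

\begin{proposition}\label{prop:omega}
Let $n_1\ge1$ and $N\ge n_1+c+r-3$. Then $\omega_N$ does not agree with a polynomial on $\{n\ge n_1\}$.
\end{proposition}

\subsection{Reduction to two variables}
Fix $r,N$ and write $\omega^{(c)}$ for $\omega_N$. If $c>2$, then $T_{d'}\mapsto U_c$, and no other $\varphi_i$ involves $U_c$. With $\Lambda'=\Lambda''[T_{d'}]$ and $\Pi=\Pi''[U_c]$ we have $\Pi=\Lambda'\otimes_{\Lambda''}\Pi''$, so $Q_n=W_n\otimes_{\Lambda''}\Pi''$. Sorting the $e_\alpha$ by $j=\alpha_{d'}$ gives $W_n=\bigoplus_{j=0}^{n-1}W''_{n-j}$ over $\Lambda''$, where $W''$ is formed with $d'-1$ variables. Hence $\omega^{(c)}(n)=\sum_{i=1}^n\omega^{(c-1)}(i)$. If $\omega^{(c)}$ is polynomial on $n\ge n_1$, then its difference $\omega^{(c-1)}$ is polynomial on $n\ge n_1+1$, and after $c-2$ steps $\omega^{(2)}$ is polynomial on $n\ge n_1+c-2$. As $N+1-r\ge n_1+c-2\ge 1$, it suffices to prove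 that $\omega^{(2)}$ is not polynomial on $n\ge N+1-r$.

\subsection{A formula for $c=2$}
Now $d'=r$. Let $E_0=H^2_{(u,v)}(\mathbb Q[u,v])$, with basis $u^{-i}v^{-j}$, $i,j\ge1$. It is the injective hull of $\mathbb Q$ over $\mathbb Q[u,v]$, so $\operatorname{Hom}(-,E_0)$ is exact and preserves finite length. By the filtration of $Q_n$, the number $\omega^{(2)}(n)$ is the dimension of $\operatorname{Hom}_\Pi(Q_n,E_0)=\operatorname{Hom}_{\Lambda'}(W_n,E_0)$. By the presentation of $W_n$, this is the space of \emph{families} $(\eta_\alpha)_{|\alpha|\le n-1}$ in $E_0$ with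
\begin{equation}\label{eq:family}
\varphi_i\eta_\alpha=\eta_{\alpha-\varepsilon_i}\qquad\text{for all }i,\alpha .
\end{equation}
Call $|\alpha|$ the level of $\eta_\alpha$. Since $E_0$ is injective, the top level $n-1$ can be solved for as soon as level $n-2$ satisfies the syzygies of $\varphi_1,\dots,\varphi_r$. These are generated by $v^{\nu_k}\varepsilon_k-u^{\nu_k}\varepsilon_{k+1}$, $1\le k\le r-1$. Indeed, the syzygies of monomials are generated by those of pairs $k<l$, namely $v^{b_l-b_k}\varepsilon_k-u^{a_k-a_l}\varepsilon_l$, and since $a_m-a_{m+1}=b_{m+1}-b_m=\nu_m$, a telescoping sum gives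
\[
v^{b_l-b_k}\varepsilon_k-u^{a_k-a_l}\varepsilon_l=\sum_{m=k}^{l-1}u^{a_k-a_m}v^{b_l-b_{m+1}}\bigl(v^{\nu_m}\varepsilon_m-u^{\nu_m}\varepsilon_{m+1}\bigr).
\]
Put $g_k=v^{\nu_k}T_k-u^{\nu_k}T_{k+1}$, acting on $E_0[T]=E_0[T_1,\dots,T_r]$, and let $\lambda(m)$ be the dimension of $\{\eta\in E_0[T]_m:g_k\eta=0\text{ for all }k\}$, with $\lambda(m)=0$ for $m<0$.

\begin{lemma}\label{lem:formula}
For $n\ge1$, $\ \omega^{(2)}(n)=\binom{n+r-2}{r-1}\dim_{\mathbb Q}\mathbb Q[u,v]/(\varphi_1,\dots,\varphi_r)+\lambda(n-2)$.
\end{lemma}

\begin{proof}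
Map a family to $\eta=\sum_{|\alpha|=n-2}\eta_\alpha T^\alpha$. If $\eta=0$, all lower levels vanish by \eqref{eq:family}, and the $\binom{n+r-2}{r-1}$ entries of level $n-1$ are arbitrary elements of $0:_{E_0}(\varphi)=\operatorname{Hom}(\mathbb Q[u,v]/(\varphi),E_0)$. This is the first term.

For $|\beta|=n-1$ the coefficient of $T^\beta$ in $g_k\eta$ is $v^{\nu_k}\eta_{\beta-\varepsilon_k}-u^{\nu_k}\eta_{\beta-\varepsilon_{k+1}}$. For a family this equals $(v^{\nu_k}\varphi_k-u^{\nu_k}\varphi_{k+1})\eta_\beta=0$. Conversely let $g_k\eta=0$ for all $k$. Then for each $|\beta|=n-1$ the assignment $\varphi_i\mapsto\eta_{\beta-\varepsilon_i}$ respects all syzygies and defines a homomorphism $(\varphi)\to E_0$. It extends to $\mathbb Q[u,v]$, so there is $\eta_\beta$ with $\varphi_i\eta_\beta=\eta_{\beta-\varepsilon_i}$ for all $i$. For $|\gamma|\le n-2$ and $\delta\in\mathbb N^r$ with $|\gamma+\delta|=n-1$ consider $\varphi^\delta\eta_{\gamma+\delta}$. If $\delta_i\ge1$, then for any $j$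
\[
\varphi^\delta\eta_{\gamma+\delta}=\varphi^{\delta-\varepsilon_i}\eta_{\gamma+\delta-\varepsilon_i}=\varphi^{\delta-\varepsilon_i+\varepsilon_j}\eta_{\gamma+\delta-\varepsilon_i+\varepsilon_j},
\]
so the element does not depend on $\delta$. For $|\gamma|=n-2$ it is the given $\eta_\gamma$, and for $|\gamma|<n-2$ we take it as the definition of $\eta_\gamma$. It remains to check \eqref{eq:family} for $|\alpha|\le n-2$. If $\alpha_i\ge1$, then $\varphi_i\eta_\alpha=\varphi^{\delta+\varepsilon_i}\eta_{(\alpha-\varepsilon_i)+(\delta+\varepsilon_i)}=\eta_{\alpha-\varepsilon_i}$. If $\alpha_i=0$, choose $\delta$ with $\delta_i=0$; then $\varphi_i\eta_\alpha=\varphi^\delta\varphi_i\eta_{\alpha+\delta}=0$.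
\end{proof}

The exponents $\nu_k$ were chosen to make $\lambda$ computable: the short step $\nu_2=1$ gives a linear equation that can be solved completely, and the long steps then act as a cutoff at $N$.

\begin{lemma}\label{lem:lambda}
Let $\Phi(z)=\dim\mathbb Q[T_1,\dots,T_r]_z$, that is, $\binom{z+r-1}{r-1}$ for $z\ge0$ and $0$ for $z<0$. Then $\lambda(m)=\sum_{\delta=0}^{N-1}\Phi(m-\delta)$.
\end{lemma}

\begin{proof}
Write $\eta=\sum_{i,j\ge1}w_{ij}u^{-i}v^{-j}$ with $w_{ij}\in\mathbb Q[T]$. As $g_2=vT_2-uT_3$, the equation $g_2\eta=0$ says $T_2w_{i,j+1}=T_3w_{i+1,j}$ for all $i,j\ge1$. Fix $\delta\geq 1$ and put $w_i=w_{i,\delta+1-i}$, $1\le i\le\delta$. The equations $T_2w_i=T_3w_{i+1}$ give $T_2^{\delta-1}w_1=T_3^{\delta-1}w_\delta$, so $w_1=fT_3^{\delta-1}$ by unique factorization, and then $w_i=fT_2^{i-1}T_3^{\delta-i}$. Hence $0:_{E_0[T]}g_2$ is a free $\mathbb Q[T]$-module with basis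
\[
\xi_\delta=\sum_{i=1}^\delta T_2^{i-1}T_3^{\delta-i}\,u^{-i}v^{-(\delta+1-i)}\qquad(\delta\ge1).
\]
Multiplication by $u$ kills the term $i=1$ and shifts the others, and multiplication by $v$ kills the term $i=\delta$; this gives $u\xi_\delta=T_2\xi_{\delta-1}$ and $v\xi_\delta=T_3\xi_{\delta-1}$, with $\xi_\delta=0$ for $\delta\le0$. So $g_k\xi_\delta=(T_kT_3^N-T_{k+1}T_2^N)\xi_{\delta-N}$ for $k\ne2$. For $k=1$ the coefficient is $T_1T_3^N-T_2^{N+1}\ne0$, the relation met in Example~\ref{ex:basic}. Thus $g_1$ kills $\sum f_\delta\xi_\delta$ only if $f_\delta=0$ for $\delta>N$, and then all $g_k$ kill it. The common annihilator is $\bigoplus_{\delta=1}^N\mathbb Q[T]\xi_\delta$, and $\xi_\delta$ has $T$-degree $\delta-1$.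
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:omega}]
Let $\tilde\Phi(z)=(z+r-1)\cdots(z+1)/(r-1)!$. It vanishes at $z=-1,\dots,-(r-1)$, so $\Phi(z)=\tilde\Phi(z)$ for $z\ge-(r-1)$, while $\Phi(-r)=0\ne(-1)^{r-1}=\tilde\Phi(-r)$. In $\lambda(n-2)$ the smallest argument is $z=n-1-N$. So $\lambda(n-2)=\sum_{\delta=0}^{N-1}\tilde\Phi(n-2-\delta)$ for $n\ge N+2-r$. At $n=N+1-r$ the terms with $\delta<N-1$ still agree and the term $\delta=N-1$, where $z=-r$, does not. The first term in Lemma~\ref{lem:formula} is polynomial for $n\ge1$. Hence $\omega^{(2)}$ is not polynomial on $n\ge N+1-r$.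
\end{proof}

\begin{remark}
In Example~\ref{ex:basic}, $\omega_N(n)=\ell(D/I^n)$. Indeed, Lemma~\ref{lem:top} with $D=k[[u,v]]$, $s=1$ gives $\ell\operatorname{Tor}_1=\omega_N(n)$ and $\operatorname{Tor}_2=\operatorname{Tor}_3=0$, and the analog of \eqref{eq:euler} for $D$ has $\chi(\varphi;D)=\chi(\varphi_2;D/(\varphi_1,\varphi_3))=0$. For $n=2$, both \eqref{eq:example} and Lemma~\ref{lem:formula} give $3(N^2+N+1)+1$.
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:unbounded}]
Suppose $n(\mathfrak q_{N,s})\le N_0$ for all $N,s$, and put $n_1=\max(N_0+1,1)$. Then $n\mapsto\ell(A/\mathfrak q_{N,s}^n)$ agrees on $n\ge n_1$ with a polynomial of degree $d$. Let $\Delta f(n)=f(n+1)-f(n)$. Fix $N\ge n_1+c+r-3$ and $n\ge n_1$, and apply $\Delta^{d+1}$ to Proposition~\ref{prop:asym}: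
\[
0=\mu s^c\,\Delta^{d+1}\omega_N(n)+\Delta^{d+1}\mathcal E_{N,s}(n).
\]
The last term involves only the values at $n,\dots,n+d+1$, so it is $O(s^{c-1})$. Dividing by $\mu s^c$ and letting $s\to\infty$ gives $\Delta^{d+1}\omega_N(n)=0$ for all $n\ge n_1$. So $\omega_N$ is polynomial on $n\ge n_1$, against Proposition~\ref{prop:omega}.
\end{proof}

\section{Uniform bounds for syzygies over a base of dimension at most one}\label{sec:syz}

For the converse we shall study $P\otimes_\Lambda\mathcal D$. By \eqref{eq:EN} its building blocks $H_h(\mathcal D)[Y](-a)$ do not depend on $\mathfrak q$; only the maps between them do, and about these we know nothing but their degree. So we need bounds for kernels that depend only on the shape of a matrix and not on its entries.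

Let $B$ be a complete Noetherian local ring with $\dim B\le1$, or $B=0$. A graded free $B[Y]$-module $\bigoplus_lB[Y](-a_l)$ is \emph{$\sigma$-bounded} if it has at most $\sigma$ summands and all $|a_l|\le\sigma$. A graded module has \emph{size $\le\sigma$} if it is the cokernel of a map of $\sigma$-bounded free modules. All maps are homogeneous of degree $0$.

\begin{lemma}\label{lem:syz}
For each $\sigma$ there is $\sigma_1$ such that the kernel of every map $\theta:G\to G'$ of $\sigma$-bounded free $B[Y]$-modules is the image of a $\sigma_1$-bounded free module.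
\end{lemma}

\begin{proof}
The numbers of summands and the shifts of $G,G'$ form the \emph{type} of $\theta$. There are finitely many types, so we may fix one.

\emph{Step 1: fields.} We show that one $\sigma_1$ works for all fields $K$ in place of $B$, and that only finitely many Hilbert functions $n\mapsto\dim_K(\ker\theta)_n$ occur. The entries of a matrix of the given type are forms of prescribed degrees. Let $C$ be the polynomial ring over $\mathbb Z$ in their finitely many coefficients and $\theta^u$ the universal map over $C[Y]$; every $\theta$ over a field $K$ is $\theta^u\otimes_CK$ for some $C\to K$. Let $\mathfrak P\in\operatorname{Spec}C$. By generic freeness (a finitely generated module over a finitely generated algebra over a Noetherian domain becomes free over the domain after inverting one nonzero element) there is $f\in C\setminus\mathfrak P$ such that $\operatorname{coker}(\theta^u\otimes C_1)$ is flat over $C_1=(C/\mathfrak P)_f$. Then the image and the kernel $Z^u$ of $\theta^u\otimes C_1$ are flat too, and $\ker(\theta^u\otimes K)=Z^u\otimes_{C_1}K$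 for every $C_1\to K$. This kernel is generated by the images of a fixed finite set of homogeneous generators of $Z^u$. Each $Z^u_n$ is finitely generated and flat, hence projective of constant rank over the domain $C_1$, so the Hilbert function is the same for all $C_1\to K$. By Noetherian induction $\operatorname{Spec}C$ is a finite union of sets $V(\mathfrak P)\cap D(f)$ of this kind, and $C\to K$ factors through $(C/\mathfrak P)_f$ when its kernel lies in $V(\mathfrak P)\cap D(f)$.

\emph{Step 2: $B$ a discrete valuation ring}, with uniformizer $\pi$, fraction field $K$ and residue field $\bar k$. Let $Z=\ker\theta$. As $G/Z\subseteq G'$ is torsion-free, $\bar Z=Z/\pi Z$ embeds in $\bar G=G/\pi G$. Each $Z_n$ is free over $B$, so $\bar Z$ has the Hilbert function of $Z\otimes K=\ker(\theta\otimes K)$, for which Step~1 leaves finitely many possibilities. It suffices to show that the graded submodules of $\bar G$ with a given Hilbert function $\eta$ are generated in degrees $\le g(\eta)$. For then the number of minimal generators of $\bar Z$ is at most $\sum_{n\le g(\eta)}\dim\bar G_n$,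 and homogeneous lifts generate $Z$ by Nakayama's lemma in each degree.

Fix a term order on the monomials $Y^\beta e_l$ of $\bar G$. The initial module of $\bar Z$ is a monomial submodule with Hilbert function $\eta$, and elements of $\bar Z$ whose initial terms generate it generate $\bar Z$. So it is enough that there are only finitely many monomial submodules with Hilbert function $\eta$. Suppose there are infinitely many. Each $\bar G_n$ has finitely many subspaces spanned by monomials, so there are infinite sets $\mathcal S_{-\sigma}\supseteq\mathcal S_{-\sigma+1}\supseteq\cdots$ of such submodules such that the members of $\mathcal S_n$ agree in degrees $\le n$. The common components form a submodule $M_\infty$ with Hilbert function $\eta$, generated in degrees $\le g$, say. Every $M\in\mathcal S_g$ contains $M_\infty$ and has the same Hilbert function, so $M=M_\infty$, although $\mathcal S_g$ is infinite.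

\emph{Step 3: general $B$.} Call a finitely generated $B$-module $H$ \emph{good} if the statement holds for all maps $\theta:G\to G'\otimes_BH$ with $G,G'$ $\sigma$-bounded. We must show that $B$ is good. Let $0\to H'\to H\to H''\to0$ be exact with $H',H''$ good. Given $\theta$, choose a bounded free module $L$ mapping onto the kernel of $G\to G'\otimes H''$. The composite $L\to G\to G'\otimes H$ lands in $G'\otimes H'$, its kernel is the image of a bounded free module, and $\ker\theta$ is the image of that kernel in $G$. So $H$ is good. By a prime filtration of $B$ it suffices to treat $H=B/\mathfrak p$. Then $\ker\theta$ is generated by $\mathfrak pG$, which needs at most $\sigma\mu(\mathfrak p)$ generators in the degrees of those of $G$, and by lifts of generators of the kernel of $G/\mathfrak pG\to G'/\mathfrak pG'$. Here we use $\dim B\le1$. Either $B/\mathfrak p$ is a field, and Step~1 applies; or it is a one-dimensional complete local domain, by Cohen's theorem finite over a complete discrete valuation subring $V'$, torsion-free and so free of some rank $e$. In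 that case $G/\mathfrak pG$ and $G'/\mathfrak pG'$ are $e\sigma$-bounded free $V'[Y]$-modules, Step~2 applies, and generators over $V'[Y]$ generate over $(B/\mathfrak p)[Y]$.
\end{proof}

\begin{remark}
The lemma fails for $B=D=k[[u,v]]$. In Example~\ref{ex:basic} let $g_1=v^NY_1-u^NY_2$, $g_2=vY_2-uY_3$. After inverting $u$, the ring $D[Y]/(g_1,g_2)$ becomes $D_u[Y_1]=\mathcal R(I)_u$, so $J_D=(g_1,g_2):u^M$ for $M\gg0$. Thus $J_D$ is the projection to the first summand of the kernel of $(u^M,g_1,g_2):D[Y]\oplus D[Y](-1)^2\to D[Y]$. These maps have one type for all $N$, and $J_D$ needs a generator of degree $>N$.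
\end{remark}

\begin{lemma}\label{lem:size}
Kernels and cokernels of maps between modules of size $\le\sigma$, and homology modules of complexes of such modules, have size bounded in terms of $\sigma$, $B$, $d$. Modules of size $\le\sigma$ have regularity bounded in terms of $\sigma$, $B$, $d$.
\end{lemma}

\begin{proof}
Let $f:M\to M'$, with presentations $G_1\to G_0\to M$, $G_1'\to G_0'\to M'$, and lift $f$ to $G_0\to G_0'$. Then $\operatorname{coker}f=\operatorname{coker}(G_0\oplus G_1'\to G_0')$. The preimage of $\ker f$ in $G_0$ is the projection of $\ker(G_0\oplus G_1'\to G_0')$, so by Lemma~\ref{lem:syz} it is the image of a bounded free module $L$. The kernel of $L\to\ker f$ is the projection of $\ker(L\oplus G_1\to G_0)$, again the image of a bounded free module. The homology of $M''\to M\xrightarrow{f}M'$ is the cokernel of $M''\to\ker f$.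

For the regularity, iterate Lemma~\ref{lem:syz} to get an exact sequence $L_d\to\dots\to L_0\to M\to0$ with bounded free $L_k$, and put $Z_0=M$, $Z_{k+1}=\ker(L_k\to Z_k)$. By (R2), $H^i_Y(Z_k)$ embeds in $H^{i+1}_Y(Z_{k+1})$ for $i<d$, so $H^{d-k}_Y(M)$ embeds in $H^d_Y(Z_k)$ for $0\le k\le d$. Since $H_Y^{d+1}=0$, this is a quotient of $H^d_Y(L_k)$, which vanishes above the largest shift of $L_k$ minus $d$.
\end{proof}

\section{The regularity of the Rees algebra when $c(A)\le1$}\label{sec:rees}

\begin{proposition}\label{prop:bounded}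
If $c(A)\le1$, there is $M_0\ge0$ such that every parameter ideal $\mathfrak q$ satisfies $\operatorname{reg}\mathcal R(\mathfrak q)\le M_0$, $\operatorname{reg}G_{\mathfrak q}(A)\le M_0$ and $\operatorname{reltype}(\mathfrak q)\le M_0+1$.
\end{proposition}

Throughout, $c(A)\le1$, and \emph{bounded} means bounded above independently of $\mathfrak q$. For an ideal $\mathfrak a$ of $A$ there is an exact sequence of graded $A[Y]$-modules
\begin{equation}\label{eq:split}
0\to\bigoplus_n(\mathfrak q^n\cap\mathfrak a)\to\mathcal R(\mathfrak q)\to\mathcal R(\mathfrak q(A/\mathfrak a))\to0 .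
\end{equation}
We use it first to remove $H^0_{\mathfrak m}(A)$, and then for the ideal $\tau$ that \eqref{eq:defect} singles out: the quotient is controlled by $\mathcal M$ and the submodule by $\mathcal D$.

\subsection{Reduction to positive depth}
Let $\mathfrak a=H^0_{\mathfrak m}(A)$ and $\bar A=A/\mathfrak a$. As $\mathfrak a$ has finite length, $\mathfrak a\cap\mathfrak m^b=0$ for some $b\ge1$ by Krull's intersection theorem. The left term of \eqref{eq:split} lives in degrees $<b$, so $\operatorname{reg}\mathcal R(\mathfrak q)\le\max(b,\operatorname{reg}\mathcal R(\mathfrak q\bar A))$ by (R1) and (R3). The ring $\bar A$ is complete of dimension $d$, $\mathfrak q\bar A$ is a parameter ideal, $H^0_{\mathfrak m}(\bar A)=0$ and $H^j_{\mathfrak m}(\bar A)=H^j_{\mathfrak m}(A)$ for $j\ge1$, so $c(\bar A)\le1$. To bound $\operatorname{reg}\mathcal R(\mathfrak q)$ we may thus assume $H^0_{\mathfrak m}(A)=0$.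

\subsection{The modules $\mathcal H_i$}
For a bounded complex $X$ of $A$-modules put
\[
\mathcal H_i(X)=H_i(P\otimes_\Lambda X)=\bigoplus_{n\ge0}H_i(P^{(n)}\otimes_\Lambda X).
\]
These are graded $A[Y]$-modules, finitely generated by \eqref{eq:ss} if $X$ has finitely generated homology, and they depend only on $X$ up to $\simeq$. The augmentation induces maps $\mathcal H_0(X)_n\to H_0(X)$, natural in $X$, that turn $Y_i$ into multiplication by $x_i$. For $X=A$ we have $\mathcal H_0(A)_n=\mathfrak n^n\otimes_\Lambda A$, with image $\mathfrak q^n$ in $A$, and $\mathcal H_i(A)=0$ for $i<0$. So $\mathcal H_0(A)$ maps onto $\mathcal R(\mathfrak q)$. The sequence \eqref{eq:defect} gives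
\begin{equation}\label{eq:les}
\mathcal H_0(\mathcal D)\to\mathcal H_0(A)\to\mathcal H_0(\mathcal M)\to\mathcal H_{-1}(\mathcal D)\to0,\qquad\mathcal H_i(\mathcal M)\cong\mathcal H_{i-1}(\mathcal D)\ \ (i\le-1).
\end{equation}

\begin{lemma}\label{lem:H}
\begin{enumerate}
\item[(a)] $\operatorname{reg}\mathcal H_i(\mathcal D)$ is bounded for all $i$.
\item[(b)] $\mathcal H_i(\mathcal M)=0$ for $i\ge1$, and $\mathcal H_0(\mathcal M)_n\to H_0(\mathcal M)$ is injective for all $n\geq 0$.
\item[(c)] $\operatorname{reg}\mathcal H_0(\mathcal M)$ is bounded.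
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Proposition~\ref{prop:defect}(c) and $c\le1$, the ring $B=A/\bigcap_h\operatorname{ann}H_h(\mathcal D)$ is zero or of dimension $\le1$. Filtering $P\otimes\mathcal D$ by the degree in $P$ gives a spectral sequence \eqref{eq:ss} of graded $A[Y]$-modules, $E^1_{p,h}=P_p\otimes_\Lambda H_h(\mathcal D)\Rightarrow\mathcal H_{p+h}(\mathcal D)$, with $0\le p\le d-1$ and $h$ in a finite range. All pages consist of $B[Y]$-modules, and $E^d=E^\infty$ because the differential on $E^t$ lowers $p$ by $t$. By \eqref{eq:EN} the terms $E^1_{p,h}$ are finite sums of modules $H_h(\mathcal D)[Y](-a)$, independent of $\mathfrak q$, so their size is bounded. By Lemma~\ref{lem:size}, applied $d-1$ times, the terms of $E^d$ have bounded size and bounded regularity. Now use (R1).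

(b) The cone sequence $0\to\Lambda\to F^{(n)}\to P^{(n)}[1]\to0$ gives exact sequences $H_{i+1}(F^{(n)}\otimes\mathcal M)\to\mathcal H_i(\mathcal M)_n\to H_i(\mathcal M)$. By Proposition~\ref{prop:defect}, the left term vanishes for $i\ge0$ and the right term for $i\ge1$.

(c) The terms of $P\otimes\mathcal M$ are sums of modules $H[Y](-a)$ with $0\le a\le d-1$. By (R2) all their local cohomology lives in degrees $\le-1$. So with $\check C$ the \v Cech complex on $Y$, the total complex of $\check C\otimes(P\otimes\mathcal M)$ is exact in each degree $n\ge0$. Taking the homology of $P\otimes\mathcal M$ first gives, for $n\ge0$,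
\[
E_2^{p,q}=H^p_Y(\mathcal H_{-q}(\mathcal M))_n\Rightarrow0,\qquad d_t:E_t^{p,q}\to E_t^{p+t,q-t+1}.
\]
By (b) the rows $q<0$ vanish, so the differentials leaving the row $q=0$ are zero. Those arriving at $E_t^{p,0}$, $2\le t\le p$, start from subquotients of $H^{p-t}_Y(\mathcal H_{1-t}(\mathcal M))_n$, which is $H^{p-t}_Y(\mathcal H_{-t}(\mathcal D))_n$ by \eqref{eq:les}. If all of these vanish, then $E_2^{p,0}=E_\infty^{p,0}=0$. Hence $a^p(\mathcal H_0(\mathcal M))\le\max\{-1,\,a^{p-t}(\mathcal H_{-t}(\mathcal D)):2\le t\le p\}$, which is bounded by (a).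
\end{proof}

Let $\tau=\ker(A\to H_0(\mathcal M))$. Since $H_1(\mathcal M)=0$, the sequence \eqref{eq:defect} identifies $H_0(\mathcal D)$ with $\tau$, so $\dim\tau\le1$. For each $n\ge0$ there is a commutative diagram with exact rows
\[
\begin{array}{ccccccc}
&&\mathcal H_0(\mathcal D)_n&\longrightarrow&\mathcal H_0(A)_n&\longrightarrow&\mathcal H_0(\mathcal M)_n\\
&&\downarrow&&\downarrow&&\downarrow\\
0&\longrightarrow&\tau&\longrightarrow&A&\longrightarrow&H_0(\mathcal M)
\end{array}
\]
in which the middle vertical map has image $\mathfrak q^n$ and the right one is injective. Put $\Omega=\bigoplus_n(\mathfrak q^n\cap\tau)$.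

\begin{lemma}\label{lem:pieces}
$\operatorname{reg}\mathcal R(\mathfrak q(A/\tau))$ is bounded, and there is $g\ge0$ independent of $\mathfrak q$ with $\mathfrak q^n\cap\tau=\mathfrak q^{n-g}(\mathfrak q^g\cap\tau)$ for all $n\ge g$.
\end{lemma}

\begin{proof}
By the diagram the image of $\mathcal H_0(A)_n$ in $\mathcal H_0(\mathcal M)_n\subseteq H_0(\mathcal M)$ is the image of $\mathfrak q^n$, that is, $\mathfrak q^n(A/\tau)$. So \eqref{eq:les} yields an exact sequence $0\to\mathcal R(\mathfrak q(A/\tau))\to\mathcal H_0(\mathcal M)\to\mathcal H_{-1}(\mathcal D)\to0$, and (R1) and Lemma~\ref{lem:H} give the first claim.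

The left vertical map has image in $\mathfrak q^n\cap\tau$ by commutativity. Conversely, lift $a\in\mathfrak q^n\cap\tau$ to $\tilde a\in\mathcal H_0(A)_n$. The image of $\tilde a$ in $H_0(\mathcal M)$ is zero, so its image in $\mathcal H_0(\mathcal M)_n$ is zero, and $\tilde a$ comes from an element of $\mathcal H_0(\mathcal D)_n$, which maps to $a$. Thus $\Omega$ is a quotient of $\mathcal H_0(\mathcal D)$. By Lemmas~\ref{lem:gen} and~\ref{lem:H}(a) it is generated in degrees $\le g$ for a bounded $g\ge0$.
\end{proof}

\subsection{The regularity of $\Omega$}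
A quotient of a module of bounded regularity has bounded generating degrees, but this alone does not bound its regularity. We use $\dim\tau\le1$ a second time: on $\tau$ the powers of $\mathfrak q$ are governed, from a bounded degree on, by a single element. The tool is a case of a theorem of Eakin and Sathaye.

\begin{lemma}\label{lem:ES}
Let $k$ be an infinite field, $F$ a standard graded $k$-algebra, $n\ge1$ and $\dim_kF_n\le n$. Then $F_n=lF_{n-1}$ for all $l$ in a nonempty Zariski open subset of $F_1$.
\end{lemma}

\begin{proof}
Induct on $n$. For $n=1$ take all $l\ne0$ if $\dim F_1=1$, and $l=0$ if $F_1=0$. Let $n\ge2$. The set $\mathcal U$ of $l\in F_1$ for which $\dim lF_{n-1}$ is maximal is open and nonempty, so it suffices to find one $l\in \mathcal U$ with $lF_{n-1}=F_n$. Let $l\in \mathcal U$ and suppose $lF_{n-1}\ne F_n$. Then $l\ne0$, for otherwise $l'F_{n-1}=0$ for all $l'$ and $F_n=0$. The standard graded algebra $F/(0:l)$ has in degree $n-1$ the dimension $\dim lF_{n-1}\le n-1$. By induction $F_{n-1}=l'F_{n-2}+(0:l)_{n-1}$ for all $l'$ in a nonempty open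 set $\mathcal U'\subseteq F_1$, and then $lF_{n-1}=ll'F_{n-2}\subseteq l'F_{n-1}$. For $l'\in \mathcal U\cap \mathcal U'$ the dimensions agree, so $l'F_{n-1}=lF_{n-1}$. As $k$ is infinite, $\mathcal U\cap \mathcal U'$ is dense in $F_1$ and spans it. Hence $F_n=F_1F_{n-1}=lF_{n-1}$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:Omega}
$\operatorname{reg}\Omega$ is bounded.
\end{lemma}

\begin{proof}
Let $\tau\ne0$ and $A_0=A/\operatorname{ann}\tau$. Since $H^0_{\mathfrak m}(\tau)\subseteq H^0_{\mathfrak m}(A)=0$, there is a $\tau$-regular element $y\in\mathfrak m$; this is where positive depth is used. It is regular on $A_0\subseteq\operatorname{Hom}_A(\tau,\tau)$, and $\dim A_0=\dim\tau\le1$, so $e=\ell(A_0/yA_0)$ is finite and positive. It does not depend on $\mathfrak q$.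

To make the residue field infinite, let $A'=A[z]_{\mathfrak mA[z]}$ with $z$ a variable. This is a faithfully flat local extension with maximal ideal $\mathfrak mA'$ and residue field $k(z)$. Annihilators and intersections commute with it, so $A_0$ and $\Omega$ are replaced by $A_0\otimes A'$ and $\Omega\otimes A'$; the element $y$ stays regular, $e$ and $g$ are unchanged, and $H^i_Y(\Omega\otimes A')=H^i_Y(\Omega)\otimes A'$. The rest of the proof does not use completeness, so we may assume $k$ infinite.

Let $\mathfrak a$ be an $\mathfrak m$-primary ideal of $A_0$. Computing $\ell(A_0/y\mathfrak a)$ through $\mathfrak a$ and through $yA_0$, with $yA_0/y\mathfrak a\cong A_0/\mathfrak a$, gives $\ell(\mathfrak a/y\mathfrak a)=e$. So $\mathfrak a$ has at most $e$ generators, and the fiber ring $\bigoplus_n\mathfrak q^nA_0/\mathfrak m\mathfrak q^nA_0$ has dimension $\le e$ in degree $e$. By Lemma~\ref{lem:ES} and Nakayama's lemma there is $x=\sum b_ix_i\in\mathfrak q$ with $\mathfrak q^eA_0=x\mathfrak q^{e-1}A_0$. The element $x$ is $\tau$-regular: an associated prime of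 $\tau$ containing $x$ would contain $\operatorname{ann}\tau$, hence $\mathfrak q^e$, hence equal $\mathfrak m$, which is excluded by $y$. Put $\rho=g+e-1$. For $n\ge\rho$, Lemma~\ref{lem:pieces} gives, since $\mathfrak q^g\cap\tau$ is an $A_0$-module and $n+1-g\ge e$,
\[
\mathfrak q^{n+1}\cap\tau=\mathfrak q^{n+1-g}(\mathfrak q^g\cap\tau)=x\,\mathfrak q^{n-g}(\mathfrak q^g\cap\tau)=x(\mathfrak q^n\cap\tau).
\]
So $Y'=\sum b_iY_i$ is a nonzerodivisor on $\Omega$, whence $H^0_Y(\Omega)=0$, and $\Omega/Y'\Omega$ vanishes in degrees $>\rho$. By (R3) and the long exact sequence of $0\to\Omega(-1)\to\Omega\to\Omega/Y'\Omega\to0$, the map $Y':H^i_Y(\Omega)_{n-1}\to H^i_Y(\Omega)_n$ is injective for $i=1$, $n>\rho$, and for $i\ge2$ and all $n$. By (R4), $H^1_Y(\Omega)_n=0$ for $n\ge\rho$ and $H^i_Y(\Omega)=0$ for $i\ge2$. Hence $\operatorname{reg}\Omega\le\rho$.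
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:bounded}]
The sequence \eqref{eq:split} for $\mathfrak a=\tau$, Lemmas~\ref{lem:pieces} and~\ref{lem:Omega} and (R1) bound $\operatorname{reg}\mathcal R(\mathfrak q)$ when $H^0_{\mathfrak m}(A)=0$, and the reduction to positive depth gives $\operatorname{reg}\mathcal R(\mathfrak q)\le M_0$ in general, with $M_0\ge0$ independent of $\mathfrak q$. From $0\to J_{\mathfrak q}\to A[Y]\to\mathcal R(\mathfrak q)\to0$ and $\operatorname{reg}A[Y]=0$ we get $\operatorname{reg}J_{\mathfrak q}\le M_0+1$, so $\operatorname{reltype}(\mathfrak q)\le M_0+1$ by Lemma~\ref{lem:gen}. Let $\mathcal R_+=\bigoplus_{n\ge1}\mathfrak q^n$. The sequence $0\to\mathcal R_+\to\mathcal R(\mathfrak q)\to A\to0$ gives $\operatorname{reg}\mathcal R_+\le M_0+1$, so $\operatorname{reg}\mathcal R_+(1)\le M_0$. The inclusions $\mathfrak q^{n+1}\subseteq\mathfrak q^n$ give $0\to\mathcal R_+(1)\to\mathcal R(\mathfrak q)\to G_{\mathfrak q}(A)\to0$, and (R1) yields $\operatorname{reg}G_{\mathfrak q}(A)\le M_0$.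
\end{proof}

\begin{thebibliography}{9}

\bibitem{CMR}
\emph{Castelnuovo--Mumford regularity, postulation numbers and relation types},\newline
\texttt{http://oa.las.ac.cn/oainone/service/workdown/RO202412260025575WH}.

\bibitem{Kap}
Kaplansky, \emph{Commutative Rings}.

\end{thebibliography}
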